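# Pushing a point of a simplex through all its facets without leaving a ball

## 1. The regular simplex in its circumscribed ball

Let $\Delta$ be an $n$-dimensional simplex in Euclidean space $\mathbb E^n$, with $n\ge 2$, contained in a closed ball $B$. Pick a point $x\in\Delta$ and reflect it in each of the $n+1$ hyperplanes that carry the facets (the maximal proper faces) of $\Delta$. The $n+1$ reflected points lie on the outer side of $\Delta$, or on its boundary, and some of them may leave $B$. Can we choose $x$ so that none of them does? That this is always possible is Conjecture 3 of "A Simplex Contained in a Sphere" (https://people.clas.ufl.edu/avince/files/SimplexGofG.pdf):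

**Conjecture 3.** If an $n$-simplex $\Delta$ is contained in a closed $n$-ball $B$, then there exists a point $x\in\Delta$ such that $r_f(x)\in B$ for all facets $f$ of $\Delta$, where $r_f$ is the reflection in the hyperplane containing $f$.

We shall prove it for every $n\ge2$, in a stronger form. Let $v_0,\dots,v_n$ be the vertices, let $f_i$ be the facet opposite $v_i$, let $u_i$ be the unit normal of $f_i$ that points to the side of $\Delta$, and let $d_i(x)$ be the signed distance from $x$ to the hyperplane of $f_i$, positive on the side of $\Delta$. For real $t$ put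
$$S_i^t(x)=x-t\,d_i(x)\,u_i .$$
So $S_i^1$ is the orthogonal projection onto the hyperplane of $f_i$, $S_i^2=r_{f_i}$ is the reflection, and every $S_i^t$ fixes $f_i$ pointwise. Larger $t$ pushes the point further through the facet. Which $t$ can we afford?

Start with $\Delta$ regular and $B$ its circumscribed ball. Put the origin at the centroid, so $\sum_j v_j=0$. All edges are equal, so every permutation of the vertices is induced by an isometry, which fixes the centroid. Hence all $|v_j|$ are equal, the origin is the center of $B$, and $|v_j|=R$. Since $|v_i-v_j|$ and $|v_j|$ do not depend on $j\ne i$, neither does $v_i\cdot v_j$, so $v_i\perp v_j-v_l$ for $j,l\neq i$. That is, $v_i$ is normal to $f_i$. The centroid of $f_i$ is $\frac1n\sum_{j\ne i}v_j=-\frac1n v_i$, so the hyperplane of $f_i$ has distance $r=R/n$ from the origin. Thus $R=nr$, $u_i=v_i/R$, and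
$$u_i\cdot x=d_i(x)-r .$$

Take $x=0$. Then $S_i^t(0)=-t\,r\,u_i$ has norm $|t|\,r$, which is at most $R=nr$ exactly when $|t|\le n$. So the centroid works for all $|t|\le n$, and in particular for the reflections, $t=2\le n$. No other point does better:

**Proposition 1 (sharpness of $|t|\le n$).** If $\Delta$ is regular, $B$ is its circumscribed ball and $|t|>n\ge2$, then no $x\in\Delta$ satisfies $S_i^t(x)\in B$ for all $i$.

**Proof.** The altitude of $\Delta$ is $R+r=(n+1)r$, and $\sum_i d_i(x)=(n+1)r$ because $\sum_i u_i=0$. So for $x\in\Delta$ there is an $i$ with $d_i(x)\ge r$. For this $i$,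
$$u_i\cdot S_i^t(x)=d_i(x)-r-t\,d_i(x)=(1-t)\,d_i(x)-r .$$
If $t>n$, then $1-t<0$, and the right side is at most $(1-t)r-r=-tr<-nr=-R$. If $t<-n$, then $1-t>0$, and it is at least $(1-t)r-r=|t|r>R$. Either way $|S_i^t(x)|>R$, so $S_i^t(x)\notin B$. $\blacksquare$

The same computation at $t=n$ gives something to keep: if $d_i(x)>r$ for some $i$, then $u_i\cdot S^n_i(x)<-R$. So if all $S_i^n(x)$ lie in $B$, then $d_i(x)\le r$ for all $i$. As the $d_i(x)$ add up to $(n+1)r$, all are equal to $r$, and $x$ is the centroid. For $t=n$ the centroid is the *only* good point.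

What changes for a general simplex in a general ball? There is no symmetry to name the point, and the ball need not be circumscribed; its center need not even lie in $\Delta$. We want to know whether $|t|\le n$ still suffices, and how to find $x$.

## 2. Triangles: a center that works, and why no center works for every ball

The natural first attempt is to look for a classical center of $\Delta$ that replaces the centroid. Take $n=2$, $t=2$, and first let $B$ be the circumscribed disk.

**The orthocenter of a non-obtuse triangle works.** Put the origin at the circumcenter. The point $H=v_0+v_1+v_2$ satisfies $(H-v_0)\cdot(v_1-v_2)=|v_1|^2-|v_2|^2=0$, and likewise for the other vertices, so $H$ is the orthocenter. The reflection $r_{f_0}$ sends the circumcenter $0$ to $v_1+v_2$, since the foot of $0$ on the side $v_1v_2$ is its midpoint. Reflections preserve distances, so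
$$|r_{f_0}(H)-0|=|H-r_{f_0}(0)|=|H-(v_1+v_2)|=|v_0|=R .$$
Thus all three reflections of $H$ lie on the circle. It remains to see when $H\in\Delta$. If the triangle has a right angle, $H$ is the vertex there. If it is acute, the foot of each altitude is interior to the opposite side, so two altitude segments cross inside $\Delta$, and $H\in\Delta$. If the angle at $v_0$ is obtuse, the foot of the altitude from $v_1$ lies on the line $v_0v_2$ outside the side, so this altitude line meets $\Delta$ only in $v_1$; likewise the altitude line from $v_2$ meets $\Delta$ only in $v_2$; so $H\notin\Delta$.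

**Interior points can all fail.** Let $v_0=0$, $v_1=(\ell_1,0)$, $v_2=(0,\ell_2)$. The circumscribed disk is $\{y:|y|^2-\ell_1y_1-\ell_2y_2\le0\}$. For $x=(x_1,x_2)$ the reflections in the legs are $(-x_1,x_2)$ and $(x_1,-x_2)$. They lie in $B$ if and only if
$$|x|^2+\ell_1x_1-\ell_2x_2\le0\quad\text{and}\quad |x|^2-\ell_1x_1+\ell_2x_2\le0 .$$
Adding gives $2|x|^2\le0$, so $x=0$. The only good point of a right triangle is the vertex at the right angle. Centroid, incenter, and any rule that always picks an interior point are excluded.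

**No rule that depends on $\Delta$ alone can work.** Let $\Delta$ be equilateral with $v_0=(0,2)$ and $v_1,v_2=(\pm\sqrt3,-1)$. By Section 1, the only good point for the circumscribed disk is the centroid $0$. Now let $s>0$ and take the disk with center $(0,s)$ and $R^2=3+(1+s)^2=4+2s+s^2$. It contains $v_1,v_2$ on its boundary, and $v_0$ because $(2-s)^2=4-4s+s^2\le R^2$. The reflection of $0$ in the bottom side is $(0,-2)$, with squared distance $(2+s)^2=4+4s+s^2>R^2$ from the center. So the centroid fails for this disk.

This is where naming a center stops: the good point depends on both $\Delta$ and $B$, and it can sit on the boundary. We shall therefore prove existence without naming the point. The plan has two halves. First show that at *every* point of $\Delta$ *at least one* of the $n+1$ images is in $B$. Then use topology to turn this into *one* point at which *all* images are in $B$.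

## 3. Membership in the ball, in barycentric coordinates

The purpose of this section is to write "$S_i^t(x)\in B$" as an inequality that can be averaged over $i$.

**Barycentric coordinates.** Every $x\in\mathbb E^n$ is uniquely $x=\sum_i\lambda_iv_i$ with $\sum_i\lambda_i=1$. The $\lambda_i=\lambda_i(x)$ are affine functions, $\lambda_i(v_j)=\delta_{ij}$, and $\Delta=\{\text{all }\lambda_i\ge0\}$, $f_i=\Delta\cap\{\lambda_i=0\}$. Let $g_i=\nabla\lambda_i\ne0$ and $h_i=1/|g_i|$. Since $\lambda_i$ vanishes on $f_i$ and is $1$ at $v_i$, the vector $g_i$ is normal to $f_i$ and points inward, $u_i=h_ig_i$, $d_i=h_i\lambda_i$, and $h_i=d_i(v_i)$ is the altitude from $v_i$. Thus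
$$S_i^t(x)=x-t\,\lambda_i(x)\,h_i^2\,g_i .$$

Let $B$ have center $c$ and radius $R$, and put $\mu_i=\lambda_i(c)$. Then $\sum_i\mu_i=1$, although some $\mu_i$ may be negative. For $x\in\Delta$ define
$$p(x)=R^2-|x-c|^2,\qquad V(x)=\sum_i\lambda_i|v_i-x|^2,\qquad \rho_i=R^2-|v_i-c|^2 .$$
Since $\Delta\subset B$, we have $\rho_i\ge0$ and $p\ge0$ on $\Delta$.

**Example.** Let $v_0=0$, $v_1=(3,0)$, $v_2=(0,4)$ with the circumscribed disk, $c=(\frac32,2)$, $R=\frac52$. Then $\lambda_1=x_1/3$, $\lambda_2=x_2/4$, $\lambda_0=1-x_1/3-x_2/4$, so $g_0=(-\frac13,-\frac14)$ and $h_0=\frac{12}5$, the altitude on the hypotenuse. Also $(\mu_0,\mu_1,\mu_2)=(0,\frac12,\frac12)$. At the incenter $x=(1,1)$ we get $(\lambda_0,\lambda_1,\lambda_2)=(\frac5{12},\frac13,\frac14)$ and $p(x)=\frac{25}4-\frac54=5$.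

**Step 1: the membership criterion.** We expand the distance from $S_i^t(x)$ to $c$. Since $\lambda_i$ is affine with gradient $g_i$, $g_i\cdot(x-c)=\lambda_i-\mu_i$. With $h_i^4|g_i|^2=h_i^2$,
$$|S_i^t(x)-c|^2=|x-c|^2-2t\lambda_ih_i^2(\lambda_i-\mu_i)+t^2\lambda_i^2h_i^2 .$$
Hence
$$S_i^t(x)\in B\iff \lambda_ih_i^2\big[2t(\mu_i-\lambda_i)+t^2\lambda_i\big]\le p(x). \tag{1}$$

**Step 2: a lower bound for $p$ that does not involve the ball.** Expand $|v_i-c|^2=|v_i-x|^2+2(v_i-x)\cdot(x-c)+|x-c|^2$, multiply by $\lambda_i$ and sum. As $\sum_i\lambda_i(v_i-x)=0$, we get $\sum_i\lambda_i|v_i-c|^2=V(x)+|x-c|^2$. Therefore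
$$p(x)=\sum_i\lambda_i\big(R^2-|v_i-c|^2\big)+\sum_i\lambda_i|v_i-c|^2-|x-c|^2=V(x)+\sum_i\lambda_i\rho_i\ \ge\ V(x). \tag{2}$$

**Step 3: an inequality for the simplex alone.** If all $\lambda_i>0$, then
$$V(x)\sum_i\frac1{h_i^2\lambda_i}\ \ge\ n^2, \tag{3}$$
and equality forces $x$ to lie on all altitude lines of $\Delta$ (the altitude line from $v_i$ is the line through $v_i$ perpendicular to $f_i$).

To see this, note that $(v_i-x)\cdot g_i=\lambda_i(v_i)-\lambda_i(x)=1-\lambda_i\ge0$. By the Cauchy–Schwarz inequality, first for sums and then for each pair of vectors,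
$$\sum_i\lambda_i|v_i-x|^2\cdot\sum_i\frac{|g_i|^2}{\lambda_i}\ \ge\ \Big(\sum_i|v_i-x|\,|g_i|\Big)^2\ \ge\ \Big(\sum_i(1-\lambda_i)\Big)^2=n^2 ,$$
the last sum being $(n+1)-1$. Since $|g_i|^2=1/h_i^2$, this is (3). If equality holds, then $|v_i-x||g_i|=(v_i-x)\cdot g_i$ for every $i$, so $v_i-x$ is a nonnegative multiple of $g_i$. As $g_i$ is normal to $f_i$, the point $x$ is on the altitude line from $v_i$, for every $i$.

In the example, at the incenter, $\sum_i|g_i|^2/\lambda_i=\frac5{12}+\frac13+\frac14=1$ and $V=p=5\ge4$.

## 4. At every point of the simplex, at least one image lies in the ball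

For fixed $t$ let
$$C_i^t=\{x\in\Delta:\ S_i^t(x)\in B\}.$$
This set is closed, and $f_i\subset C_i^t$, because $S_i^t$ fixes $f_i\subset B$ pointwise.

The number $\mu_i-\lambda_i$ in (1) can have either sign, and it is the term that makes a single condition hard to control. But $\sum_i(\mu_i-\lambda_i)=0$. So if we divide (1) by $\lambda_ih_i^2$, which leaves the bracket with coefficient $1$, and then sum, the center of the ball drops out of the left side.

**Lemma 2.** Let $t\in\mathbb R$ and suppose $x\in\Delta$ lies in none of the sets $C_0^t,\dots,C_n^t$. Then all $\lambda_i(x)>0$, and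
$$t^2>p(x)\sum_i\frac1{h_i^2\lambda_i}\ \ge\ V(x)\sum_i\frac1{h_i^2\lambda_i}\ \ge\ n^2. \tag{4}$$
Consequently, if $|t|\le n$, then $\bigcup_iC_i^t=\Delta$.

**Proof.** Since $f_i\subset C_i^t$, the point $x$ is on no facet, so all $\lambda_i>0$. By (1), for every $i$,
$$\lambda_ih_i^2\big[2t(\mu_i-\lambda_i)+t^2\lambda_i\big]>p(x).$$
Divide by $\lambda_ih_i^2>0$:
$$2t(\mu_i-\lambda_i)+t^2\lambda_i>\frac{p(x)}{h_i^2\lambda_i}.$$
Sum over $i$. Since $\sum\mu_i=\sum\lambda_i=1$, the left side becomes $t^2$, which is the first inequality of (4). The second is (2) and the third is (3). If $|t|\le n$, (4) is absurd, so no such $x$ exists. $\blacksquare$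

In the example with sides $3,4,5$ and $t=2$, the incenter $(1,1)$ has reflections $(1,-1)$, $(-1,1)$ and $(1,1)+2(\frac45,\frac35)=(\frac{13}5,\frac{11}5)$, at squared distances $\frac{37}4$, $\frac{29}4$ and $\frac54$ from $c$. Compared with $R^2=\frac{25}4$, the first two are outside and the third is inside: at least one, but not all.

## 5. From at least one image to all of them: the KKM theorem

The $n+1$ closed sets $C_i^t$ cover $\Delta$ when $|t|\le n$, and we want a common point. The tool is the Knaster–Kuratowski–Mazurkiewicz theorem (Fund. Math. 14, 1929).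

**KKM theorem.** If $D_0,\dots,D_n\subset\Delta$ are closed and
$$\operatorname{conv}\{v_i:i\in I\}\subset\bigcup_{i\in I}D_i\quad\text{for every nonempty } I\subset\{0,\dots,n\},$$
then $\bigcap_iD_i\ne\emptyset$.

For $n=1$ this says that two closed sets that cover a segment, each containing the endpoint with its own label, must meet; that is the connectedness of the segment.

We cannot take $D_i=C_i^t$. With $I=\{i\}$ the hypothesis would demand $v_i\in C_i^t$. For the equilateral triangle with $r=1$, $R=2$ and circumscribed disk, the reflection of $v_i$ in the opposite side is at distance $4$ from the center, so $v_i\notin C_i^2$. Our sets contain the facet *opposite* to the vertex with their label. This is cured by shifting the labels cyclically.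

**Lemma 3.** Let $t\in\mathbb R$. If $\bigcup_iC_i^t=\Delta$, then $\bigcap_iC_i^t\neq\emptyset$.

**Proof.** Put $D_i=C_{i+1}^t$, indices modulo $n+1$. For $I=\{0,\dots,n\}$ the KKM hypothesis is $\bigcup_iC_i^t=\Delta$. Let $I$ be nonempty and proper. Running around the cycle from an element of $I$, we must leave $I$ at some moment, so there is $i\in I$ with $i+1\notin I$. Then $v_{i+1}$ is not among the $v_j$, $j\in I$, so
$$\operatorname{conv}\{v_j:j\in I\}\subset f_{i+1}\subset C_{i+1}^t=D_i ,$$
and $i\in I$. The hypothesis holds, and $\bigcap_iC_i^t=\bigcap_iD_i\ne\emptyset$. $\blacksquare$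

**Theorem 1.** Let $n\ge2$, let $\Delta\subset B$, and let $|t|\le n$. Then there is $x\in\Delta$ with $S_i^t(x)\in B$ for all $i$. The case $t=2$ is Conjecture 3.

**Proof.** By Lemma 2 the sets $C_i^t$ cover $\Delta$, and by Lemma 3 they have a common point $x$. By definition, $S_i^t(x)\in B$ for all $i$. Since $n\ge2$, the value $t=2$ is allowed. $\blacksquare$

**Corollary.** There is a single $x\in\Delta$ such that, for every facet $f_i$, the whole segment from $x$ to $x-n\,d_i(x)u_i$ lies in $B$. In particular $S_i^t(x)\in B$ for all $i$ and all $t\in[0,n]$, including $r_{f_i}(x)\in B$.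

**Proof.** Take $x$ from Theorem 1 with $t=n$. Both endpoints of each segment are in $B$, because $x\in\Delta\subset B$, and $B$ is convex. For $0\le t\le n$ the point $S_i^t(x)$ lies on the segment. $\blacksquare$

The hypothesis $n\ge2$ is needed in the conjecture. For $n=1$ and $\Delta=B=[-1,1]$, the reflections of $x$ are $2-x$ and $-2-x$. The first is in $B$ only for $x\ge1$ and the second only for $x\le-1$.

## 6. Orthocentric simplices and the pairs for which $n$ cannot be improved

By Proposition 1 the constant $n$ is best possible for the class of all pairs $(\Delta,B)$. For which individual pairs is there no room at all beyond $n$? The chain (4) tells us where to look: to be tight it needs equality in (2), so that the vertices lie on $\partial B$, and equality in (3), so that the altitude lines meet.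

**Definition.** $\Delta$ is *orthocentric* if its altitude lines pass through a common point $H$, the orthocenter.

For $n\ge2$ such a point is unique. Two altitude lines have directions $g_i,g_j$ with $i\ne j$; choosing $l\ne i,j$ we have $g_i\cdot(v_i-v_l)=1$ and $g_j\cdot(v_i-v_l)=0$, so $g_i$ is not a multiple of $g_j$, and the two lines share at most one point.

**Examples.** Every triangle is orthocentric. So is a simplex with vertices $0,\ell_1e_1,\dots,\ell_ne_n$: the altitude from $\ell_je_j$ is the $j$-th axis, so $H=0$. The tetrahedron with vertices $0$, $(1,0,0)$, $(1,1,0)$, $(0,0,1)$ is not orthocentric: the altitude line from $(0,0,1)$ is the third axis, that from $(1,1,0)$ is $\{(1,s,0):s\in\mathbb R\}$, and these lines do not meet.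

**Theorem 2.** Let $n\ge2$ and $\Delta\subset B$. The following are equivalent.

(a) For no $t>n$ does there exist $x\in\Delta$ with $S_i^t(x)\in B$ for all $i$; that is, the constant $n$ cannot be improved for $(\Delta,B)$.

(b) All vertices of $\Delta$ lie on $\partial B$, and $\Delta$ is orthocentric with $H\in\Delta$.

For $n=2$, where $S_i^2$ is the reflection, the extremal pairs in the conjecture are therefore exactly the non-obtuse triangles with their circumscribed disks. Indeed every triangle is orthocentric, and we saw in Section 2 that $H\in\Delta$ exactly when the triangle is non-obtuse.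

## 7. If $n$ cannot be improved, equality holds throughout: (a) implies (b)

**Step 1: a sequence of uncovered points.** Choose $t_k>n$ with $t_k\downarrow n$. If the sets $C_i^{t_k}$ covered $\Delta$, Lemma 3 would give a point contradicting (a). So there is $x_k\in\Delta$ in none of them. By Lemma 2, $x_k$ is interior and
$$t_k^2>p(x_k)\sum_i\frac1{h_i^2\lambda_i(x_k)}. \tag{5}$$
Since $\Delta$ is compact we may pass to a subsequence with $x_k\to x\in\Delta$. We read off (b) from the limit, and the only danger is that some $\lambda_i(x_k)$ tends to $0$.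

**Step 2: $x$ is interior.** All quantities in (5) converge, and by (2) and (3)
$$n^2\ \ge\ \Big(V(x)+\sum_i\lambda_i\rho_i\Big)\sum_i\frac1{h_i^2\lambda_i}\ \ge\ V(x)\sum_i\frac1{h_i^2\lambda_i}\ \ge\ n^2 .$$
So equality holds everywhere. Hence $\sum_i\lambda_i\rho_i=0$, and as all $\lambda_i>0$ and $\rho_i\ge0$, all $\rho_i=0$: the vertices lie on $\partial B$. Equality in (3) puts $x$ on all altitude lines. Thus $\Delta$ is orthocentric and $H=x\in\Delta$.

**Step 3: $x$ on the boundary, but not a vertex, cannot happen.** Some $\lambda_i(x)$ is positive, and $v_i\ne x$ because $x$ is not a vertex. So $p(x)\ge V(x)>0$. But some $\lambda_j(x)$ vanishes, so $\lambda_j(x_k)\to0$ and the sum in (5) tends to infinity, while $p(x_k)\to p(x)>0$ and $t_k$ stays bounded. This contradicts (5).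

**Step 4: $x$ is a vertex.** Say $x=v_0$. Now $V(x)=0$, so the argument of Step 3 gives no contradiction, and we must look at the rates. For $j\ge1$ we have $\lambda_j(x_k)\to0$, so the sum in (5) tends to infinity, and (5) with $p\ge0$ forces $p(x_k)\to0$. Hence $\rho_0=p(v_0)=\lim p(x_k)=0$.

Write $\lambda_j=\lambda_j(x_k)$. By (2), $p(x_k)=\sum_{j\ge0}\lambda_j\big(|v_j-x_k|^2+\rho_j\big)$. Drop the nonnegative term $j=0$ here and in the sum of (5), and apply Cauchy–Schwarz; the factors $\lambda_j$ and $1/\lambda_j$ cancel:
$$t_k^2>\sum_{j\ge1}\lambda_j\big(|v_j-x_k|^2+\rho_j\big)\cdot\sum_{j\ge1}\frac1{h_j^2\lambda_j}\ \ge\ \Big(\sum_{j\ge1}\frac{\sqrt{|v_j-x_k|^2+\rho_j}}{h_j}\Big)^2 .$$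
Let $k\to\infty$:
$$n\ \ge\ \sum_{j=1}^n\frac{\sqrt{|v_j-v_0|^2+\rho_j}}{h_j}.$$
For $j\ge1$ the vertex $v_0$ lies on $f_j$, and $h_j$ is the distance from $v_j$ to the hyperplane of $f_j$, so $|v_j-v_0|\ge h_j$. Each of the $n$ terms is therefore at least $1$, so each equals $1$, that is, $\rho_j=0$ and $|v_j-v_0|=h_j$. With $\rho_0=0$, all vertices lie on $\partial B$. And $v_0$ is the point of the hyperplane of $f_j$ nearest to $v_j$, so $v_0v_j\perp f_j$, and the altitude line from $v_j$ passes through $v_0$. The altitude line from $v_0$ does so trivially. Hence $\Delta$ is orthocentric with $H=v_0\in\Delta$, and (b) holds. $\blacksquare$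

## 8. An orthocentric simplex containing $H$ allows no $t>n$: (b) implies (a)

Assume (b), and suppose that $t>n$ and that $x\in\Delta$ satisfies $S_i^t(x)\in B$ for all $i$. We want a contradiction. By (b) all $\rho_i=0$, so $p=V$ by (2).

Again we take a weighted sum of the conditions (1). In Lemma 2 the weights were $1/(h_i^2\lambda_i(x))$; they vary with $x$, and they are undefined on the boundary, where $x$ may now lie. Instead we freeze them at the orthocenter, where (3) should be tight: we use $1/(h_i^2\eta_i)$ with $\eta_i=\lambda_i(H)$. This makes sense as long as all $\eta_i>0$; the other case is treated separately.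

**Step 1: inner products of the vertices.** Put the origin at $H$ and write $a_i=|v_i|^2$. The altitude line from $v_i$ passes through $0$, so $v_i$ (if nonzero) is normal to $f_i$; in any case $v_i\perp v_j-v_l$ for $j,l\ne i$. Thus for each $i$ the number $v_i\cdot v_j$ is the same for all $j\ne i$; call it $\gamma_i$. By symmetry $\gamma_i=v_i\cdot v_j=\gamma_j$ for $i\neq j$, so there is one constant $k$ with
$$v_i\cdot v_j=-k\quad\text{for all } i\ne j .$$

**Step 2: the sign of $k$.** Since $H\in\Delta$, $0=\sum_j\eta_jv_j$ with $\eta_j\ge0$, $\sum_j\eta_j=1$. Taking the inner product with $v_i$ gives $\eta_ia_i-k(1-\eta_i)=0$, that is,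
$$\eta_ia_i=k(1-\eta_i)\quad\text{for all } i. \tag{6}$$
If $k<0$, the left side is $\ge0$ and the right side is $\le0$, so both vanish and $\eta_i=1$ for every $i$, contradicting $\sum_i\eta_i=1$. Hence $k\ge0$.

**Step 3: the case $k>0$, all data in terms of $\eta$.** No $v_i$ is $0$, since $v_i=0$ would give $k=0$; so $a_i>0$. Put $b_i=a_i+k$. Then (6) reads $\eta_ib_i=k$, so $\eta_i=k/b_i\in(0,1)$.

*Altitudes.* Since $v_i\ne0$ is normal to $f_i$, $g_i=\kappa v_i$ for some $\kappa$, and $1=g_i\cdot(v_i-v_j)=\kappa(a_i+k)=\kappa b_i$ for $j\neq i$. So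
$$\frac1{h_i^2}=|g_i|^2=\frac{a_i}{b_i^2}=\frac1{b_i}\Big(1-\frac k{b_i}\Big)=\frac{\eta_i(1-\eta_i)}k. \tag{7}$$

*Center of the ball.* From $c=\sum_j\mu_jv_j$ we get $c\cdot v_i=\mu_ia_i-k(1-\mu_i)=\mu_ib_i-k$. Now $|v_i-c|^2=a_i-2\mu_ib_i+2k+|c|^2$ equals $R^2$ for every $i$, so $a_i-2\mu_ib_i$ is constant in $i$. Adding $k$, so is $b_i(1-2\mu_i)$. As $1/b_i=\eta_i/k$, we have $1-2\mu_i=C\eta_i$ with $C$ independent of $i$. Summing over $i$ gives $C=(n+1)-2=n-1$. Hence
$$2\mu_i=1-(n-1)\eta_i. \tag{8}$$

*The function $V$.* First,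
$$|x|^2=\sum_i\lambda_i^2a_i-k\sum_{i\ne j}\lambda_i\lambda_j=\sum_i\lambda_i^2a_i-k\Big(1-\sum_i\lambda_i^2\Big).$$
Expanding the definition, $V=\sum_i\lambda_ia_i-|x|^2$. Since $1=\sum_i\lambda_i$,
$$V=\sum_i(\lambda_i-\lambda_i^2)a_i+k\sum_i(\lambda_i-\lambda_i^2)=\sum_i\lambda_i(1-\lambda_i)b_i. \tag{9}$$

**Step 4: the case $k>0$, the weighted sum.** Measure $x$ against $H$ by $\sigma_i=\lambda_i/\eta_i\ge0$. Then $\sum_i\sigma_i\eta_i=1$, and as $b_i=k/\eta_i$, (9) becomes
$$\frac Vk=\sum_j\sigma_j(1-\lambda_j)=\sum_j\sigma_j-\sum_j\sigma_j^2\eta_j .$$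
The bracket in (1) is $2t\mu_i+(t^2-2t)\lambda_i$. Multiply (1) by $1/(h_i^2\eta_i)$, which equals $(1-\eta_i)/k$ by (7), and insert (8) and $\lambda_i=\sigma_i\eta_i$:
$$\sigma_i\big[t(1-(n-1)\eta_i)+(t^2-2t)\sigma_i\eta_i\big]\ \le\ (1-\eta_i)\Big(\sum_j\sigma_j-\sum_j\sigma_j^2\eta_j\Big).$$
Sum over $i=0,\dots,n$. On the left, $\sum_i\sigma_i\eta_i=1$ turns the middle term into $-t(n-1)$; on the right, $\sum_i(1-\eta_i)=n$. So
$$t\sum_i\sigma_i-t(n-1)+(t^2-2t)\sum_i\sigma_i^2\eta_i\ \le\ n\sum_i\sigma_i-n\sum_i\sigma_i^2\eta_i ,$$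
that is,
$$(t-n)\sum_i\sigma_i+(t^2-2t+n)\sum_i\sigma_i^2\eta_i\ \le\ t(n-1). \tag{10}$$
Both coefficients on the left are positive: $t>n$, and $t^2-2t+n=(t-1)^2+n-1$. Moreover $\sum_i\sigma_i\ge\sum_i\sigma_i\eta_i=1$, because $\eta_i<1$, and $\sum_i\sigma_i^2\eta_i\ge\big(\sum_i\sigma_i\eta_i\big)^2=1$ by Cauchy–Schwarz with the weights $\eta_i$, which sum to $1$. So (10) gives
$$(t-n)+(t^2-2t+n)\le t(n-1),\quad\text{that is,}\quad t^2-t\le tn-t,$$
and hence $t\le n$, a contradiction.

**Step 5: the case $k=0$, a right-angled corner.** By (6), $\eta_ia_i=0$ for all $i$. Some $\eta_i$ is positive, so the corresponding $v_i$ is $0$; say $v_0=H=0$. The vectors $v_1,\dots,v_n$ are mutually orthogonal and nonzero, so choose coordinates with $v_j=\ell_je_j$, $\ell_j>0$. The boundary of $B$ passes through $0$ and all $\ell_je_j$, so $B$ has center $\frac12(\ell_1,\dots,\ell_n)$ and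
$$B=\Big\{y:\ |y|^2-\sum_jy_j\ell_j\le0\Big\}.$$
We repeat the computation for the right triangle in Section 2. The point $x=(x_1,\dots,x_n)\in\Delta$ has $x_j\ge0$. For $j\ge1$ the facet $f_j$ lies in $\{x_j=0\}$, so $S_j^t$ multiplies the $j$-th coordinate by $1-t$ and fixes the others. Thus $S_j^t(x)\in B$ means
$$(t-1)^2x_j^2+(t-1)x_j\ell_j+\sum_{m\ne j}(x_m^2-x_m\ell_m)\le0 .$$
Sum over $j=1,\dots,n$. Each index occurs once as $j$ and $n-1$ times as $m$, so
$$\big[(t-1)^2+n-1\big]\sum_jx_j^2+(t-n)\sum_jx_j\ell_j\le0 .$$
Since $t>n$ and $x_j\ge0$, both terms are nonnegative and the first coefficient is positive. So $x=0$.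

It remains to use the condition for the facet $f_0$, which lies in $\sum_jy_j/\ell_j=1$. The foot of the perpendicular from $0$ has the form $y_0=s\,(1/\ell_1,\dots,1/\ell_n)$ with $s\sum_j\ell_j^{-2}=1$. Then $h_0^2=|y_0|^2=s^2\sum_j\ell_j^{-2}=s$. So $y_0=h_0^2(1/\ell_1,\dots,1/\ell_n)$ with $h_0^{-2}=\sum_j\ell_j^{-2}$, and $S_0^t(0)=t\,y_0$. But
$$|ty_0|^2-\sum_jt\,(y_0)_j\,\ell_j=t^2h_0^2-t\,n\,h_0^2=t(t-n)h_0^2>0 ,$$
so $S_0^t(0)\notin B$, a contradiction. This proves that (b) implies (a), and with Section 7 it completes the proof of Theorem 2. $\blacksquare$
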